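# The norm of the Hilbert matrix operator on weighted Bergman spaces

## 1. Bergman spaces, growth spaces and the Hilbert matrix operator

Throughout, $\mathbb D$ is the open unit disk, $dA$ is area measure divided by $\pi$ (so $\mathbb D$ has measure $1$), and $D(a,r)$ is the open disk with center $a$ and radius $r$.

**Definition 1.1 (standard weighted Bergman space).** For $\alpha>-1$ put $dA_\alpha(z)=(\alpha+1)(1-|z|^2)^\alpha\,dA(z)$. For $1\le p<\infty$, the space $A^p_\alpha$ consists of all analytic $f$ on $\mathbb D$ with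
$$\|f\|_{A^p_\alpha}^p=\int_{\mathbb D}|f|^p\,dA_\alpha<\infty .$$

In polar coordinates with $s=r^2$ we have $\int_{\mathbb D}dA_\alpha=(\alpha+1)\int_0^1(1-s)^\alpha ds=1$. So $dA_\alpha$ is a radial probability measure and the constant $1$ has norm $1$. As a second example, take $p=2$ and $f=z^n$:
$$\|z^n\|_{A^2_\alpha}^2=(\alpha+1)\int_0^1s^n(1-s)^\alpha\,ds=\frac{\Gamma(n+1)\Gamma(\alpha+2)}{\Gamma(n+\alpha+2)}.\tag{1.1}$$
Different monomials are orthogonal, so $\|\sum a_nz^n\|^2_{A^2_\alpha}$ is a weighted $\ell^2$ sum with these weights.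

Two parameters are one too many to keep in view. For the whole lecture put
$$\beta=\frac{2+\alpha}{p},\qquad\text{so that}\qquad \alpha=\beta p-2 .$$
The condition $1<2+\alpha<p$, under which we always work, says $0<\beta<1$ and $p>1/\beta$. The exponent $\beta$ measures how fast a function in $A^p_\alpha$ may grow at the boundary, as follows.

**Lemma 1.2 (point evaluation).** For $g\in A^p_\alpha$ and $a\in\mathbb D$,
$$(1-|a|^2)^{\beta}\,|g(a)|\le\|g\|_{A^p_\alpha}.\tag{1.2}$$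

For $a=0$, subharmonicity of $|g|^p$ says that $|g(0)|^p$ is at most the mean of $|g|^p$ over each circle $|z|=r$. Integrating against the radial probability measure $dA_\alpha$ gives the claim. For general $a$ let $\varphi_a(z)=\frac{a-z}{1-\bar az}$. Then $\varphi_a'$ has no zero, so we may choose a branch of $(\varphi_a')^{\beta}$ and set $h=(g\circ\varphi_a)(\varphi_a')^{\beta}$. Since $\beta p=2+\alpha$ and $1-|\varphi_a|^2=(1-|z|^2)|\varphi_a'|$,
$$\int|h|^p(1-|z|^2)^\alpha dA=\int|g\circ\varphi_a|^p(1-|\varphi_a|^2)^\alpha|\varphi_a'|^2dA=\int|g|^p(1-|w|^2)^\alpha dA .$$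
So $\|h\|=\|g\|$, while $|h(0)|=|g(a)|(1-|a|^2)^\beta$. The case $a=0$ applied to $h$ proves (1.2). $\square$

**Definition 1.3 (growth space).** For $0<\beta<1$, $H^\infty_\beta$ is the space of analytic $f$ on $\mathbb D$ with
$$\|f\|_{H^\infty_\beta}=\sup_{z\in\mathbb D}(1-|z|^2)^\beta|f(z)|<\infty .$$

The example to keep in mind is $f(z)=(1-z^2)^{-\beta}$. Since $|1-z^2|\ge1-|z|^2$, with equality for real $z$, it has norm exactly $1$, and on the real axis it is as large as a function of norm $1$ can be. Lemma 1.2 says that $A^p_\alpha\subset H^\infty_\beta$ with $\|g\|_{H^\infty_\beta}\le\|g\|_{A^p_\alpha}$.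

**Definition 1.4 (Hilbert matrix operator).** On Taylor series,
$$H\Big(\sum_{n\ge0}a_nz^n\Big)=\sum_{n\ge0}\Big(\sum_{k\ge0}\frac{a_k}{n+k+1}\Big)z^n .$$

For example, $H1=\sum_n\frac{z^n}{n+1}=\int_0^1\frac{dt}{1-zt}$. This is an instance of a fact that we quote: when $p>2+\alpha>1$, $H$ is bounded on $A^p_\alpha$ and
$$Hf(z)=\int_0^1\frac{f(t)}{1-zt}\,dt\qquad(z\in\mathbb D,\ f\in A^p_\alpha).\tag{1.3}$$
The condition $p>2+\alpha$ is natural. If $\alpha\ge0$ and $p<2+\alpha$, then $f=(1-z)^{-1}$ lies in $A^p_\alpha$: indeed $(1-|z|^2)^\alpha\le2^\alpha|1-z|^\alpha$, and $\int_0^2\rho^{\alpha-p}\rho\,d\rho<\infty$. But all its coefficients are $1$, and $\sum_k\frac1{n+k+1}$ diverges.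

Formula (1.3) also holds on $H^\infty_\beta$. Given $f\in H^\infty_\beta$, pick $q>\frac2{1-\beta}$ and $\alpha'=\beta q$. Then $1<2+\alpha'<q$ and $\int|f|^q(1-|z|^2)^{\alpha'}dA\le\|f\|_{H^\infty_\beta}^q$, so $f\in A^q_{\alpha'}$ and the quoted fact applies.

We also use these textbook facts. Put $N_\beta=\frac{\pi}{\sin\pi\beta}=\Gamma(\beta)\Gamma(1-\beta)$ for $0<\beta<1$. For $a>0$,
$$\int_0^\infty\frac{s^{-\beta}}{a+s}\,ds=N_\beta\,a^{-\beta},\qquad\int_0^\infty\frac{s^{\beta-1}}{a+s}\,ds=N_\beta\,a^{\beta-1},\tag{1.4}$$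
and $\int_0^1t^{a-1}(1-t)^{b-1}dt=\frac{\Gamma(a)\Gamma(b)}{\Gamma(a+b)}$ for $a,b>0$. The function $\log\Gamma$ is strictly convex on $(0,\infty)$. For fixed real $a,b$, $\Gamma(n+a)/\Gamma(n+b)\sim n^{a-b}$ as $n\to\infty$. For $c>0$, $(1-t)^{-c}=\sum_k\frac{\Gamma(k+c)}{\Gamma(c)k!}t^k$.

## 2. The conjectured value $\pi/\sin\pi\beta$

What is the norm of $H$ on $A^p_\alpha$? Here is a first calculation. Take $f_c(z)=(1-z)^{-c}$ with $0<c<1$, and look at $Hf_c(x)$ for real $x\uparrow1$. Substituting $t=1-(1-x)s$ gives $1-xt=(1-x)(1+xs)$, so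
$$Hf_c(x)=\int_0^1\frac{(1-t)^{-c}}{1-xt}dt=(1-x)^{-c}\int_0^{1/(1-x)}\frac{s^{-c}}{1+xs}\,ds .$$
By dominated convergence (for $x\ge\frac12$ use $s^{-c}/(1+s/2)$) the last integral tends to $N_c$. Thus $Hf_c(x)/f_c(x)\to N_c$: near the point $1$, $H$ multiplies the function $(1-z)^{-c}$ by about $\pi/\sin\pi c$. The critical growth in $A^p_\alpha$ is $c=\beta$, which suggests $N_\beta$ as the value of the norm. The following is known, and we quote it.

- For $1<2+\alpha<p$, $\|H\|_{\mathcal L(A^p_\alpha)}\ge\pi/\sin\frac{(2+\alpha)\pi}p$.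
- Equality holds when $\alpha=0$ and $p>2$.
- Equality holds when $-1<\alpha<0$ and $p\ge2(2+\alpha)$.

**Conjecture 2.1.** If $1<2+\alpha<p$, then
$$\|H\|_{\mathcal L(A^p_\alpha)}=\frac{\pi}{\sin\left(\frac{(2+\alpha)\pi}p\right)}.$$

Because of the lower bound, the question is whether $\|H\|\le N_\beta$ always holds. In other words, is the behavior near the boundary point $1$ always the worst? We shall see that it is not. The conjecture is false, for instance for $p=\frac43(2+\alpha)$ and all sufficiently large $\alpha$. It is true for $p=2$, $-1<\alpha<0$, and whenever $\beta\le\frac12$. We do not determine the exact set of $(\alpha,p)$ with $\frac12<\beta<1$ for which equality holds.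

## 3. Averaging weighted composition operators, and its barrier at $\beta=\frac12$

The sensible first attempt at an upper bound is to write $H$ as an average of simple operators whose norms integrate to $N_\beta=\int_0^1t^{\beta-1}(1-t)^{-\beta}dt$, and to apply Minkowski's inequality. Here is how far that goes.

**Proposition 3.1.** If $\alpha\ge0$ and $p\ge2(2+\alpha)$, then $\|H\|_{\mathcal L(A^p_\alpha)}=\pi/\sin\frac{(2+\alpha)\pi}p$.

The lower bound is the quoted one. We prove the upper bound.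

**Step 1: deform the path of integration.** The aim is to replace the path $[0,1]$ in (1.3) by one that depends on $z$, so that $H$ becomes an average of weighted composition operators. Fix $z\in\mathbb D$ and put
$$\phi_t(z)=\frac t{1-(1-t)z},\qquad0\le t\le1 .$$
For $t<1$ we have $|1-(1-t)z|>1-(1-t)=t$, so $\phi_t(z)\in\mathbb D$. The path runs from $0$ to $1$, and
$$\phi_{1-\varepsilon}(z)=1-\varepsilon\,\frac{1-z}{1-\varepsilon z}.$$
Join $1-\varepsilon$ to $\phi_{1-\varepsilon}(z)$ by a segment. Its points are $w=1-\varepsilon\xi$ with $\xi$ on the segment from $1$ to $\frac{1-z}{1-\varepsilon z}$. The latter point tends to $1-z$, which has positive real part. So there are $c,C>0$ depending on $z$ such that $\operatorname{Re}\xi\ge c$ and $|\xi|\le C$ for small $\varepsilon$. Then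
$$1-|w|^2=2\varepsilon\operatorname{Re}\xi-\varepsilon^2|\xi|^2\ge2c\varepsilon-C^2\varepsilon^2\ge c\varepsilon$$
for small $\varepsilon$. By (1.2), $|f(w)|\le\|f\|(c\varepsilon)^{-\beta}$ on the segment. The segment has length $O(\varepsilon)$ and $|1-zw|\ge1-|z|$, so its contribution to $\int\frac{f(w)}{1-zw}dw$ is $O(\varepsilon^{1-\beta})\to0$. The same bounds show that the integrals along $[0,1]$ and along the new path converge absolutely. By Cauchy's theorem the two are equal.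

Next, $\partial_t\phi_t=\frac{1-(1-t)z-tz}{(1-(1-t)z)^2}=\frac{1-z}{(1-(1-t)z)^2}$ and $1-z\phi_t=\frac{1-z}{1-(1-t)z}$. Hence
$$Hf(z)=\int_0^1T_tf(z)\,dt,\qquad T_tf(z)=\frac{f(\phi_t(z))}{1-(1-t)z}.\tag{3.1}$$

**Step 2: change variables in $\|T_tf\|$.** The aim is to express this norm as an integral of $|f(w)|^p$. Let $0<t<1$ and $w=\phi_t(z)$. The map is injective, with
$$z=\frac{w-t}{(1-t)w},\qquad\Big|\frac{dz}{dw}\Big|=\frac t{(1-t)|w|^2},\qquad|1-(1-t)z|=\frac t{|w|}.$$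
Expanding,
$$(1-t)^2|w|^2-|w-t|^2=-2t|w|^2+t^2|w|^2+2t\operatorname{Re}w-t^2=tE,\qquad E=2\operatorname{Re}w-t-(2-t)|w|^2 ,$$
so $1-|z|^2=\frac{tE}{(1-t)^2|w|^2}$, and $E>0$ on $\phi_t(\mathbb D)$. Collecting powers,
$$\|T_tf\|^p_{A^p_\alpha}=t^{2+\alpha-p}(1-t)^{-2-2\alpha}(\alpha+1)\int_{\phi_t(\mathbb D)}|w|^{p-4-2\alpha}E^\alpha|f(w)|^p\,dA(w).\tag{3.2}$$

**Step 3: bound $E$ and conclude.** With $r=|w|$,
$$(1-t)(1-r^2)-E\ge(1-t)(1-r^2)-\big(2r-t-(2-t)r^2\big)=1-2r+r^2=(1-r)^2\ge0 .$$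
So $0<E\le(1-t)(1-|w|^2)$ on $\phi_t(\mathbb D)$. Since $\alpha\ge0$, $E^\alpha\le(1-t)^\alpha(1-|w|^2)^\alpha$. Since $p-4-2\alpha\ge0$, $|w|^{p-4-2\alpha}\le1$. Therefore
$$\|T_tf\|^p_{A^p_\alpha}\le t^{2+\alpha-p}(1-t)^{-2-\alpha}\|f\|^p_{A^p_\alpha},\qquad\text{i.e.}\qquad\|T_t\|\le t^{\beta-1}(1-t)^{-\beta}.$$
By (3.1) and Minkowski's inequality, $\|H\|\le\int_0^1t^{\beta-1}(1-t)^{-\beta}dt=\Gamma(\beta)\Gamma(1-\beta)=N_\beta$. $\square$

Together with the third quoted fact, Proposition 3.1 shows that Conjecture 2.1 holds whenever $\beta\le\frac12$.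

The step that stops working is $|w|^{p-4-2\alpha}\le1$. Suppose $\alpha\ge0$ and $2+\alpha<p<2(2+\alpha)$, that is, $\beta>\frac12$. The exponent is now negative, and on $\phi_t(\mathbb D)$ all we know is $|w|>\frac t{2-t}$. Since $\frac{4+2\alpha-p}p=2\beta-1$, the same argument gives only
$$\|H\|\le\int_0^1t^{\beta-1}(1-t)^{-\beta}\Big(\frac{2-t}t\Big)^{2\beta-1}dt=\int_0^1t^{-\beta}(1-t)^{-\beta}(2-t)^{2\beta-1}dt .$$
This is finite. But it is strictly larger than $N_\beta$, because the extra factor exceeds $1$ on $(0,1)$. The method proves boundedness and loses the constant. It leaves open which side is at fault, the method or the conjecture.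

## 4. The endpoint $p=\infty$: a function of one variable

To decide, keep $\beta$ fixed and let $p\to\infty$ with $\alpha=\beta p-2$. The conjectured value $N_\beta$ does not change. We always have $A^p_{\beta p-2}\subset H^\infty_\beta$ with norm at most $1$, and one may hope that for large $p$ the two norms are close. On $H^\infty_\beta$ the norm of $H$ can be computed exactly.

For $0<\beta<1$ and $0\le x<1$ define
$$\Phi_\beta(x)=\int_0^1\frac{(1-t^2)^{-\beta}}{1-xt}\,dt,\qquad F_\beta(x)=(1-x^2)^\beta\,\Phi_\beta(x).$$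

**Proposition 4.1.** $\|H\|_{\mathcal L(H^\infty_\beta)}=\sup_{0\le x<1}F_\beta(x)$.

If $\|f\|_{H^\infty_\beta}\le1$, then $|f(t)|\le(1-t^2)^{-\beta}$ on $[0,1)$. Since $|1-zt|\ge1-|z|t$,
$$(1-|z|^2)^\beta|Hf(z)|\le(1-|z|^2)^\beta\int_0^1\frac{(1-t^2)^{-\beta}}{|1-zt|}dt\le F_\beta(|z|).$$
Conversely $f(z)=(1-z^2)^{-\beta}$ has norm $1$, and $(1-x^2)^\beta Hf(x)=F_\beta(x)$. $\square$

So we ask a calculus question: does $F_\beta$ exceed $N_\beta$ somewhere? Let us try by hand.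

Take $\beta=\frac12$. With $t=\sin\theta$, then $u=\tan(\theta/2)$, and $x=\sin a$,
$$\Phi_{1/2}(x)=\int_0^{\pi/2}\frac{d\theta}{1-x\sin\theta}=\int_0^1\frac{2\,du}{1+u^2-2xu}=\frac2{\cos a}\Big[\arctan\frac{u-\sin a}{\cos a}\Big]_0^1=\frac2{\cos a}\Big(\frac\pi4-\frac a2+a\Big),$$
because $\frac{1-\sin a}{\cos a}=\tan(\frac\pi4-\frac a2)$. Hence $F_{1/2}(x)=\frac\pi2+\arcsin x$. It increases to $\pi=N_{1/2}$ and never exceeds it.

Take $x=0$ and any $\beta$. With $s=t^2$,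
$$F_\beta(0)=\int_0^1(1-t^2)^{-\beta}dt=\frac12\int_0^1s^{-1/2}(1-s)^{-\beta}ds=\frac{\sqrt\pi\,\Gamma(1-\beta)}{2\,\Gamma(\frac32-\beta)},\qquad\frac{F_\beta(0)}{N_\beta}=\frac{\sqrt\pi}{2\,\Gamma(\beta)\Gamma(\frac32-\beta)}.$$
By convexity of $\log\Gamma$, $\Gamma(\beta)\Gamma(\frac32-\beta)\ge\Gamma(\frac34)^2$. Moreover $\Gamma(\frac34)\ge1$, because $\Gamma$ is convex with $\Gamma(1)=\Gamma(2)=1$. So $F_\beta(0)\le\frac{\sqrt\pi}2N_\beta<N_\beta$ for every $\beta$, and the center of the disk never disproves anything. If $F_\beta$ beats $N_\beta$, it does so at other points, and the way to see it is through the sign of $F_\beta'$.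

## 5. The sign of $F_\beta'$ and the threshold $\beta_0$

Put $\gamma=2\beta-1$ and $m_n=\int_0^1t^n(1-t^2)^{-\beta}dt$. Both depend on $\beta$.

**Definition 5.1 (the number $\beta_0$).** On $(\frac12,1)$ the function $\beta\mapsto\gamma m_0=(2\beta-1)\int_0^1(1-t^2)^{-\beta}dt$ is continuous, and it is strictly increasing because both factors are positive and increasing. It tends to $0$ as $\beta\to\frac12$ and to $\infty$ as $\beta\to1$. Let $\beta_0\in(\frac12,1)$ be the unique point where it equals $1$.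

By hand, $\frac23<\beta_0<\frac34$. At $\beta=\frac23$, since $1-t^2>1-t$ on $(0,1)$, we have $m_0<\int_0^1(1-t)^{-2/3}dt=3=1/\gamma$. At $\beta=\frac34$, since $1-t^2\le2(1-t)$, we have $m_0\ge2^{-3/4}\int_0^1(1-t)^{-3/4}dt=2^{5/4}>2=1/\gamma$.

**Lemma 5.2.** Let $0<\beta<1$.

(a) $\lim_{x\to1^-}F_\beta(x)=N_\beta$.

(b) For $0<x<1$,
$$x(1-x^2)^{1-\beta}F_\beta'(x)=P(x):=x-\gamma m_0+\gamma(1-x^2)\Phi_\beta(x).$$

(c) If $\beta\le\beta_0$, then $F_\beta$ is strictly increasing on $[0,1)$, so $\sup F_\beta=N_\beta$. If $\beta>\beta_0$, there is $x_\beta\in(0,1)$ such that $F_\beta$ is strictly increasing on $[0,x_\beta]$ and strictly decreasing on $[x_\beta,1)$. Hence $\max F_\beta=F_\beta(x_\beta)>N_\beta$.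

**Part (a): the boundary value.** Substitute $t=1-(1-x)s$ as in Section 2. Now $1-t^2=(1-x)s\,(2-(1-x)s)$, so all powers of $1-x$ cancel and
$$F_\beta(x)=(1+x)^\beta\int_0^{1/(1-x)}\frac{s^{-\beta}(2-(1-x)s)^{-\beta}}{1+xs}\,ds .$$
On the range of integration $2-(1-x)s\in[1,2]$. For $x\ge\frac12$ the integrand is at most $s^{-\beta}/(1+s/2)$, which is integrable. By dominated convergence the limit is $2^\beta\cdot2^{-\beta}\int_0^\infty\frac{s^{-\beta}}{1+s}ds=N_\beta$.

**Part (b): a differential equation for $\Phi_\beta$.** The aim is to express $\Phi_\beta'$ through $\Phi_\beta$ by one integration of an exact derivative. Write $q=1-xt$. Integrating $\frac d{dt}\big[(1-t^2)^{1-\beta}/q\big]$ over $[0,1]$,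
$$-1=-2(1-\beta)\int_0^1\frac{t(1-t^2)^{-\beta}}q\,dt+x\int_0^1\frac{(1-t^2)(1-t^2)^{-\beta}}{q^2}\,dt .$$
Now insert $t=(1-q)/x$:
$$\frac tq=\frac1x\Big(\frac1q-1\Big),\qquad x\,\frac{1-t^2}{q^2}=\frac1x\Big(\frac{x^2-1}{q^2}+\frac2q-1\Big).$$
Differentiating under the integral, $\Phi_\beta'=\int_0^1(1-t^2)^{-\beta}\frac t{q^2}dt$, and $\frac t{q^2}=\frac1x\big(\frac1{q^2}-\frac1q\big)$. So $\int_0^1(1-t^2)^{-\beta}q^{-2}dt=x\Phi_\beta'+\Phi_\beta$. Multiplying the first display by $x$,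
$$-x=-2(1-\beta)(\Phi_\beta-m_0)-(1-x^2)(x\Phi_\beta'+\Phi_\beta)+2\Phi_\beta-m_0 .$$
The coefficient of $m_0$ on the right is $2(1-\beta)-1=-\gamma$. That of $\Phi_\beta$ is $-2(1-\beta)-(1-x^2)+2=\gamma+x^2$. Hence
$$x(1-x^2)\Phi_\beta'=x-\gamma m_0+(\gamma+x^2)\Phi_\beta .$$
Finally $F_\beta'=(1-x^2)^\beta\Phi_\beta'-2\beta x(1-x^2)^{\beta-1}\Phi_\beta$, so
$$x(1-x^2)F_\beta'=(1-x^2)^\beta\big[x(1-x^2)\Phi_\beta'-2\beta x^2\Phi_\beta\big]=(1-x^2)^\beta\big[x-\gamma m_0+\gamma(1-x^2)\Phi_\beta\big],$$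
where we used $\gamma+x^2-2\beta x^2=\gamma(1-x^2)$. For $\beta=\frac12$ this reads $F_{1/2}'=(1-x^2)^{-1/2}$, in agreement with $F_{1/2}=\frac\pi2+\arcsin x$.

**Part (c): the sign of $P$.** Expanding $\Phi_\beta(x)=\sum_{n\ge0}m_nx^n$, the constant terms of $P$ cancel and
$$P(x)=(1+\gamma m_1)x-\gamma\sum_{n\ge2}(m_{n-2}-m_n)x^n .$$
Here $m_{n-2}>m_n$. Also $m_1=\int_0^1t(1-t^2)^{-\beta}dt=\frac1{2(1-\beta)}$, so $1+\gamma m_1=\frac1{2(1-\beta)}>0$.

If $\gamma\le0$, every term is nonnegative and the first is positive, so $P>0$ on $(0,1)$.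

Let $\gamma>0$. Then $P''<0$ on $(0,1)$, so $P$ is strictly concave, with $P(0)=0$ and $P'(0)>0$. By (a), $(1-x^2)\Phi_\beta=(1-x^2)^{1-\beta}F_\beta\to0$ as $x\to1$, so
$$P(1^-)=1-\gamma m_0 .$$
If $\gamma m_0\le1$, that is, $\beta\le\beta_0$, then $P$ extends to a strictly concave function on $[0,1]$ that is $0$ at $0$ and nonnegative at $1$, so $P>0$ on $(0,1)$. If $\gamma m_0>1$, that is, $\beta>\beta_0$, then $P$ is positive near $0$ and negative near $1$, so it has a zero $x_\beta$. Strict concavity together with $P(0)=P(x_\beta)=0$ makes $P>0$ on $(0,x_\beta)$ and $P<0$ on $(x_\beta,1)$.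

By (b), $F_\beta'$ has the sign of $P$. In the first cases $F_\beta$ increases strictly to its limit $N_\beta$. In the last case it decreases strictly on $[x_\beta,1)$ to $N_\beta$, so $F_\beta(x_\beta)>N_\beta$. $\square$

The decisive quantity is $P(1^-)=1-\gamma m_0$: it tells whether $F_\beta$ reaches its boundary value $N_\beta$ from below or from above.

## 6. Failure of the formula for $\beta>\beta_0$ and large $p$

**Theorem 6.1.** For every $\beta\in(\beta_0,1)$, in particular $\beta=\frac34$, there is $p_\beta$ such that for all $p>p_\beta$ and $\alpha=\beta p-2$,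
$$\|H\|_{\mathcal L(A^p_\alpha)}>\pi/\sin\tfrac{(2+\alpha)\pi}p .$$

**Step 1: a test function that imitates $(1-z^2)^{-\beta}$.** We want $|f|^p$ to cancel the weight $(1-|z|^2)^\alpha$. Let $\alpha\ge0$ and $f(z)=(1-z^2)^{-\alpha/p}$. Since $|1-z^2|\ge1-|z|^2$, we have $|f|^p(1-|z|^2)^\alpha\le1$, so $\|f\|^p_{A^p_\alpha}\le\alpha+1$. Apply the point evaluation (1.2) to $Hf$ at $x\in[0,1)$, and use $\alpha/p=\beta-2/p$:
$$\|H\|_{\mathcal L(A^p_\alpha)}\ge\frac{(1-x^2)^\beta Hf(x)}{\|f\|_{A^p_\alpha}}\ge(\alpha+1)^{-1/p}(1-x^2)^\beta\int_0^1\frac{(1-t^2)^{-(\beta-2/p)}}{1-xt}\,dt .\tag{6.1}$$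

**Step 2: let $p\to\infty$ at a good point.** Fix $\beta\in(\beta_0,1)$ and $x=x_\beta$. With $\alpha=\beta p-2$, $(\alpha+1)^{-1/p}=(\beta p-1)^{-1/p}\to1$. The integral increases to $\Phi_\beta(x)$ by monotone convergence. So the right side of (6.1) tends to $F_\beta(x_\beta)$, which is strictly larger than $N_\beta$ by Lemma 5.2(c). Hence it exceeds $N_\beta=\pi/\sin\frac{(2+\alpha)\pi}p$ for all sufficiently large $p$. $\square$

Since $\frac34>\beta_0$, we may take $p=\frac43(2+\alpha)$ with $\alpha$ large. Then $1<2+\alpha<p$, and Conjecture 2.1 is false.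

## 7. The limit $p\to\infty$ along $\alpha=\beta p-2$

Is $\beta_0$ only an artifact of this test function? In the limit $p\to\infty$ it is not.

**Theorem 7.1.** For every $\beta\in(0,1)$,
$$\lim_{p\to\infty}\|H\|_{\mathcal L(A^p_{\beta p-2})}=\|H\|_{\mathcal L(H^\infty_\beta)}=\sup_{0\le x<1}F_\beta(x).$$
This number equals $\pi/\sin\pi\beta$ if $\beta\le\beta_0$, and is strictly larger if $\beta>\beta_0$. In the latter case the supremum is a maximum, attained at a unique point.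

Write $\Lambda=\sup F_\beta$, which is finite since $F_\beta$ is continuous on $[0,1)$ with a limit at $1$. The second equality is Proposition 4.1, and the last two sentences are Lemma 5.2(c). For the lower limit, (6.1) and monotone convergence, exactly as in Section 6, give $\liminf_{p\to\infty}\|H\|_{\mathcal L(A^p_{\beta p-2})}\ge F_\beta(x)$ for every $x\in[0,1)$, hence $\ge\Lambda$. It remains to prove $\limsup\le\Lambda$.

The natural approach is Hölder's inequality with the extremal function $(1-t^2)^{-\beta}$. Put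
$$Q(z)=(1-|z|^2)^\beta\int_0^1\frac{(1-t^2)^{-\beta}}{|1-zt|}\,dt\le F_\beta(|z|)\le\Lambda .$$
Apply Hölder with respect to $\frac{dt}{|1-zt|}$ to the product of $|f(t)|(1-t^2)^{\beta(p-1)/p}$ and $(1-t^2)^{-\beta(p-1)/p}$, with exponents $p$ and $\frac p{p-1}$:
$$|Hf(z)|^p\le\Big(\int_0^1\frac{|f(t)|^p(1-t^2)^{\beta(p-1)}}{|1-zt|}\,dt\Big)(1-|z|^2)^{-\beta(p-1)}Q(z)^{p-1}.\tag{7.1}$$
If we now bound $Q^{p-1}$ by $\Lambda^{p-1}$ and integrate against $(1-|z|^2)^\alpha dA$, the power of $1-|z|^2$ is $\alpha-\beta(p-1)=\beta-2$, and we meet $\int_{\mathbb D}\frac{(1-|z|^2)^{\beta-2}}{|1-zt|}dA(z)$. This diverges, because $|1-zt|\le2$ and $\beta-2<-1$. The way out is that $Q$ is small near boundary points other than $1$. We spend a fixed number $m$ of the $p-1$ factors $Q$ on convergence and bound the remaining ones by $\Lambda$. What is lost is a constant independent of $p$, which disappears in the $p$-th root. We also need to control $f$ on the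 radius $[0,1)$ by its area norm, again up to a power of $p$.

From now on let $p\ge2$, $\alpha=\beta p-2\ge0$, $m=2/\beta$, $p-1>m$, and $\|f\|_{A^p_\alpha}=1$.

**Step 1: from the disk to the radius.** We show that
$$\int_0^1|f(t)|^p(1-t^2)^{\alpha+1}dt\le C_0p^2,\qquad C_0=32\log3.\tag{7.2}$$
Let $\Delta_t=D\big(t,\frac{1-t}p\big)\subset\mathbb D$, whose normalized area is $\frac{(1-t)^2}{p^2}$. By subharmonicity $|f(t)|^p\le\frac{p^2}{(1-t)^2}\int_{\Delta_t}|f|^pdA$. The radius is chosen so small that the weight hardly changes on $\Delta_t$. Indeed, for $z\in\Delta_t$,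
$$1-|z|\ge(1-t)-\tfrac{1-t}p=(1-\tfrac1p)(1-t),\qquad1+|z|\ge1+t-\tfrac{1-t}p\ge(1-\tfrac1p)(1+t).$$
So $(1-|z|^2)^\alpha\ge(1-\frac1p)^{2\alpha}(1-t^2)^\alpha\ge(1-\frac1p)^{2p}(1-t^2)^\alpha\ge\frac1{16}(1-t^2)^\alpha$. Here we used $\alpha<p$, and that $(1-\frac1p)^p$ increases with $p$ and equals $\frac14$ at $p=2$. With $1-t^2\le2(1-t)$ and $(1-|z|^2)^\alpha dA\le dA_\alpha$ (as $\alpha+1\ge1$),
$$|f(t)|^p(1-t^2)^{\alpha+1}\le\frac{32p^2}{1-t}\int_{\Delta_t}|f|^p\,dA_\alpha .$$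
Integrating over $t$ and exchanging integrals,
$$\int_0^1|f(t)|^p(1-t^2)^{\alpha+1}dt\le32p^2\int_{\mathbb D}|f(z)|^p\Big(\int_{\{t:\,z\in\Delta_t\}}\frac{dt}{1-t}\Big)dA_\alpha(z).$$
If $z\in\Delta_t$, then $|\operatorname{Re}z-t|<\frac{1-t}p$, so $(1-\frac1p)(1-t)\le1-\operatorname{Re}z\le(1+\frac1p)(1-t)$. Thus $1-t$ lies between two numbers with ratio $\frac{p+1}{p-1}$, and the inner integral is at most $\log\frac{p+1}{p-1}\le\log3$. This proves (7.2).

**Step 2: decay of $Q$ away from the point $1$.** We have $|1-zt|\ge1-|z|t\ge1-t$, and $|1-z|\le|1-zt|+|z|(1-t)\le2|1-zt|$. Adding,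
$$|1-z|+(1-t)\le3|1-zt|.\tag{7.3}$$
With $(1-t^2)^{-\beta}\le(1-t)^{-\beta}$ and (1.4),
$$Q(z)\le3(1-|z|^2)^\beta\int_0^1\frac{(1-t)^{-\beta}}{|1-z|+(1-t)}\,dt\le3N_\beta\Big(\frac{1-|z|^2}{|1-z|}\Big)^\beta .$$
Use this for $m$ of the factors and $Q\le\Lambda$ for the other $p-1-m$. As $\beta m=2$,
$$Q(z)^{p-1}\le\Lambda^{p-1-m}(3N_\beta)^m\,\frac{(1-|z|^2)^2}{|1-z|^2}.\tag{7.4}$$

**Step 3: integrate over the disk.** Insert (7.4) in (7.1) and integrate against $dA_\alpha$. Since $\alpha-\beta(p-1)+2=\beta$,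
$$\|Hf\|^p_{A^p_\alpha}\le(\alpha+1)\Lambda^{p-1-m}(3N_\beta)^m\int_0^1|f(t)|^p(1-t^2)^{\beta(p-1)}I(t)\,dt,\qquad I(t)=\int_{\mathbb D}\frac{(1-|z|^2)^\beta}{|1-z|^2|1-zt|}\,dA(z).$$
Use $1-|z|^2\le2|1-z|$, (7.3), polar coordinates $\rho=|1-z|$ at the point $1$ (where $dA$ contributes at most $2\rho\,d\rho$), and (1.4):
$$I(t)\le2^\beta\cdot3\int_0^\infty\frac{2\rho^{\beta-1}}{\rho+1-t}\,d\rho\le12N_\beta(1-t)^{\beta-1}\le24N_\beta(1-t^2)^{\beta-1},$$
the last step because $(1-t)^{\beta-1}=(1+t)^{1-\beta}(1-t^2)^{\beta-1}$.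

**Step 4: take $p$-th roots.** As $\beta(p-1)+\beta-1=\beta p-1=\alpha+1$, the remaining integral is the one in (7.2). With $\alpha+1<p$,
$$\|Hf\|^p_{A^p_\alpha}\le C_\beta\,p^3\Lambda^p,\qquad C_\beta=24N_\beta C_0(3N_\beta)^m\Lambda^{-1-m},$$
where $C_\beta$ does not depend on $p$ or on $f$. Hence $\|H\|_{\mathcal L(A^p_{\beta p-2})}\le(C_\beta p^3)^{1/p}\Lambda\to\Lambda$. $\square$

## 8. The Hilbert space case: a Schur test with Gamma functions

At the other end of the scale, $p=2$, the formula is right for every admissible $\beta$, including $\beta>\beta_0$.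

**Theorem 8.1.** If $p=2$ and $-1<\alpha<0$, then $\|H\|_{\mathcal L(A^2_\alpha)}=\pi/\sin\frac{(2+\alpha)\pi}2$, and the norm is not attained. More generally, for every $\beta\in(0,1)$, on the Hilbert space of power series with
$$\|f\|^2=\sum_nw_n|a_n|^2,\qquad w_n=\frac{\Gamma(n+1)\Gamma(2\beta)}{\Gamma(n+2\beta)}$$
(reproducing kernel $(1-z\bar w)^{-2\beta}$), one has $\|H\|=\pi/\sin\pi\beta$, not attained.

By (1.1) with $\alpha+2=2\beta$, the space $A^2_\alpha$ with $-1<\alpha<0$ is the case $\frac12<\beta<1$. The kernel is $\sum_nw_n^{-1}(z\bar w)^n=(1-z\bar w)^{-2\beta}$ by the binomial series. For $\beta=\frac12$ all $w_n=1$, and we are looking at the Hilbert matrix on $\ell^2$, with norm $\pi$.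

The sums defining $H$ converge. Since $w_k^{-1}\sim Ck^{2\beta-1}$, Cauchy–Schwarz gives
$$\sum_k\frac{|a_k|}{n+k+1}\le\|f\|\Big(\sum_k\frac{w_k^{-1}}{(n+k+1)^2}\Big)^{1/2}<\infty,$$
because $2\beta-3<-1$.

The upper bound is a Schur test. We need positive sequences $x_k,y_n$ with $\sum_k\frac{x_k}{n+k+1}\le N_\beta y_n$ and $\sum_n\frac{w_ny_n}{n+k+1}\le N_\beta w_kx_k$. For guidance, replace sums by integrals over $(0,\infty)$, the kernel by $\frac1{s+t}$, $w$ by $t^{1-2\beta}$, and $x,y$ both by $t^{\beta-1}$. Then both relations are equalities, by (1.4). So $x_k$ and $y_n$ should be discrete versions of $t^{\beta-1}$. We choose $x$ so that the first relation can be summed exactly; this dictates $y$. Then we must prove the second relation.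

**Step 1: the first relation, with equality.** Put
$$x_k=\frac{\Gamma(k+\beta)}{\Gamma(\beta)\,k!},\qquad y_n=\frac{\Gamma(n+1)}{\Gamma(\beta)\Gamma(n+2-\beta)}.$$
Since $\sum_kx_kt^k=(1-t)^{-\beta}$,
$$\sum_k\frac{x_k}{n+k+1}=\int_0^1t^n(1-t)^{-\beta}dt=\frac{\Gamma(n+1)\Gamma(1-\beta)}{\Gamma(n+2-\beta)}=N_\beta\,y_n.\tag{8.1}$$

**Step 2: the second relation, strictly.** We claim that for every $k\ge0$,
$$\sum_n\frac{w_ny_n}{n+k+1}<N_\beta\,w_kx_k.\tag{8.2}$$
Removing the common factor $\Gamma(2\beta)/\Gamma(\beta)$,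
$$w_ny_n=\frac{\Gamma(2\beta)}{\Gamma(\beta)}u_n,\quad u_n=\frac{\Gamma(n+1)^2}{\Gamma(n+2\beta)\Gamma(n+2-\beta)},\qquad w_kx_k=\frac{\Gamma(2\beta)}{\Gamma(\beta)}\cdot\frac{\Gamma(k+\beta)}{\Gamma(k+2\beta)}.$$
The sum over $u_n$ has no obvious closed form, so we replace $u_n$ by a larger sequence that can be summed: $v_n=\frac{\Gamma(n+1-\beta)}{\Gamma(n+1)}$, which is also of size $n^{-\beta}$. The three numbers $n+2\beta$, $n+2-\beta$, $n+1-\beta$ are positive, not all equal, and have arithmetic mean $n+1$. By strict convexity of $\log\Gamma$,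
$$\Gamma(n+1)^3<\Gamma(n+2\beta)\,\Gamma(n+2-\beta)\,\Gamma(n+1-\beta),\qquad\text{that is,}\qquad u_n<v_n .$$
Since $\sum_nv_nt^n=\Gamma(1-\beta)(1-t)^{\beta-1}$,
$$\sum_n\frac{u_n}{n+k+1}<\sum_n\frac{v_n}{n+k+1}=\Gamma(1-\beta)\int_0^1t^k(1-t)^{\beta-1}dt=N_\beta\,\frac{\Gamma(k+1)}{\Gamma(k+1+\beta)}<N_\beta\,\frac{\Gamma(k+\beta)}{\Gamma(k+2\beta)}.$$
The last step holds because $x\mapsto\Gamma(x)/\Gamma(x+\beta)$ is strictly decreasing (the derivative of $\log\Gamma$ is strictly increasing) and $k+\beta<k+1$. Multiplying by $\Gamma(2\beta)/\Gamma(\beta)$ gives (8.2).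

**Step 3: the upper bound, and why it is not attained.** Let $f=\sum a_kz^k\ne0$ lie in the space. By Cauchy–Schwarz, splitting $\frac{|a_k|}{n+k+1}=\sqrt{\frac{x_k}{n+k+1}}\cdot\frac{|a_k|}{\sqrt{x_k(n+k+1)}}$, and by (8.1),
$$\Big|\sum_k\frac{a_k}{n+k+1}\Big|^2\le N_\beta\,y_n\sum_k\frac{|a_k|^2}{x_k(n+k+1)}.$$
Multiply by $w_n$, sum over $n$, exchange the sums of nonnegative terms, and use (8.2), which is strict for each $k$ with $a_k\ne0$:
$$\|Hf\|^2\le N_\beta\sum_k\frac{|a_k|^2}{x_k}\sum_n\frac{w_ny_n}{n+k+1}<N_\beta^2\sum_kw_k|a_k|^2=N_\beta^2\|f\|^2 .$$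
So $\|H\|\le N_\beta$, and no $f\ne0$ satisfies $\|Hf\|=N_\beta\|f\|$.

**Step 4: the lower bound.** For $A^2_\alpha$ this is the quoted bound; here is a proof for all $\beta\in(0,1)$. We test on $(1-z)^{-c}$ with $c\uparrow\beta$. For $\beta/2\le c<\beta$ let $x_k^{(c)}=\frac{\Gamma(k+c)}{\Gamma(c)k!}$. For fixed $c$, $w_k(x_k^{(c)})^2$ is comparable to $k^{1-2\beta}k^{2c-2}=k^{-1-2(\beta-c)}$, so $x^{(c)}$ lies in the space. At $c=\beta$ the terms are $\sim C/k$ and the series diverges, so by Fatou's lemma $\|x^{(c)}\|\to\infty$ as $c\uparrow\beta$.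

As in (8.1), the $n$-th coefficient of $Hx^{(c)}$ is $\frac{\Gamma(n+1)\Gamma(1-c)}{\Gamma(n+2-c)}$, so
$$\frac{(Hx^{(c)})_n}{x_n^{(c)}}=N_c\,\frac{\Gamma(n+1)^2}{\Gamma(n+2-c)\Gamma(n+c)}.$$
We need this ratio to be nearly $N_c$ for large $n$, uniformly in $c$. The pairs $\{n+c,\,n+2-c\}$ and $\{n,\,n+2\}$ have the same midpoint $n+1$, and the first lies inside the second. By convexity of $\log\Gamma$, for $n\ge1$,
$$\Gamma(n+2-c)\Gamma(n+c)\le\Gamma(n+2)\Gamma(n),\qquad\text{so}\qquad(Hx^{(c)})_n\ge\frac n{n+1}\,N_c\,x_n^{(c)} .$$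
Fix $n_0\ge1$. The sum $\sum_{n<n_0}w_n(x_n^{(c)})^2$ is continuous in $c\in[\beta/2,\beta]$, hence bounded by some $B$. Therefore
$$\|Hx^{(c)}\|^2\ge\Big(\frac{n_0}{n_0+1}\Big)^2N_c^2\big(\|x^{(c)}\|^2-B\big).$$
Divide by $\|x^{(c)}\|^2$ and let $c\uparrow\beta$: since $\|x^{(c)}\|\to\infty$ and $N_c\to N_\beta$, we get $\|H\|\ge\frac{n_0}{n_0+1}N_\beta$. Letting $n_0\to\infty$ gives $\|H\|\ge N_\beta$. $\square$

For a fixed $\beta\in(\beta_0,1)$, Theorems 6.1 and 8.1 together say that the norm on $A^p_{\beta p-2}$ equals $\pi/\sin\pi\beta$ at $p=2$ and exceeds it for all large $p$. So the ratio $\frac{2+\alpha}p$ alone does not determine the norm of $H$.
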